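
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Measurable and approximate measurable chromatic numbers\\ of acyclic Borel graphs}


\begin{abstract}
For a Borel graph $G$ on a standard probability space $(X,\mu)$, let $\chi_\mu(G)$ be the least number of colors in a $\mu$-measurable proper coloring of $G$, and let $\chi^{ap}_\mu(G)$ be the least number of colors that suffices, for every $\varepsilon>0$, to color in a Borel way the restriction of $G$ to some Borel set of measure greater than $1-\varepsilon$. We determine all pairs $(\chi_\mu(G),\chi^{ap}_\mu(G))$ that occur for acyclic Borel graphs, answering a question of Kechris and Marks. If $\chi^{ap}_\mu=1$, then $\chi_\mu$ can be $1$, $2$ or $3$. If $\chi^{ap}_\mu\ge2$, the only restrictions are that $\chi^{ap}_\mu\le\chi_\mu$ and that $\chi_\mu$ is countable when $\chi^{ap}_\mu$ is. For locally countable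 acyclic graphs we also determine the possible pairs when the connectedness relation is quasi-invariant or measure-preserving, with or without the requirement that the measure be nonatomic and ergodic; and we determine the possible pairs when null sets are ignored. The main tool is a lift that turns an arbitrary locally countable Borel graph into an acyclic one without changing its almost everywhere and approximate chromatic numbers.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Definitions}

Let $X$ be a standard Borel space, $\mu$ a Borel probability measure on $X$, and $G$ a \emph{Borel graph} on $X$, that is, a symmetric irreflexive Borel subset of $X^2$; we write $x\,G\,y$ for $(x,y)\in G$. A \emph{coloring} of $G$ is a map $c:X\to C$ with $c(x)\ne c(y)$ whenever $x\,G\,y$. The graph is \emph{acyclic} if it contains no cycles, and \emph{locally countable} if every vertex has countably many neighbors. For a Borel set $A\subseteq X$ let $G|A$ be the induced graph on $A$. \emph{Null} and \emph{conull} refer to the measure at hand.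

\begin{itemize}
\item The \emph{Borel chromatic number} $\chi_B(G)$ is the least cardinality of a standard Borel space $C$ for which $G$ has a Borel coloring $c:X\to C$.
\item The \emph{measurable chromatic number} $\chi_\mu(G)$ is the least cardinality of a standard Borel space $C$ for which $G$ has a $\mu$-measurable coloring $c:X\to C$. The coloring must be defined and proper on \emph{all} of $X$.
\item The \emph{approximate measurable chromatic number} $\chi^{ap}_\mu(G)$ is the least cardinal $\kappa$ such that for every $\varepsilon>0$ there is a Borel set $A\subseteq X$ with $\mu(X\setminus A)<\varepsilon$ and $\chi_B(G|A)\le\kappa$.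
\item The \emph{almost everywhere chromatic number} $\chi^{ae}_\mu(G)$ is the least value of $\chi_B(G|X_0)$ over conull Borel sets $X_0\subseteq X$.
\end{itemize}

Standard Borel spaces are finite, countably infinite, or of cardinality $2^{\aleph_0}$, and the identity map is a Borel coloring. So all these numbers lie in $\{1,2,3,\dots,\aleph_0,2^{\aleph_0}\}$. A $\mu$-measurable map into a countable set is Borel on some conull Borel set, since each of its countably many fibers differs from a Borel set by a null set. Hence
\begin{equation}\label{eq:chain}
\chi^{ap}_\mu(G)\le\chi^{ae}_\mu(G)\le\chi_\mu(G)\le\chi_B(G)\le 2^{\aleph_0}.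
\end{equation}
We call $(\chi_\mu(G),\chi^{ap}_\mu(G))$ the \emph{pair} of $G$. We write $\mathbb N=\{0,1,\dots\}$ and $[n]=\{1,\dots,n\}$, and $K_n$ is the complete graph on $[n]$. The axiom of choice is assumed.

Kechris and Marks \cite{KM} ask which pairs $(\chi_\mu(G),\chi^{ap}_\mu(G))$ occur when $G$ is an acyclic Borel graph. An acyclic graph is bipartite, so without measurability two colors would always do: the two numbers measure only how hard it is to choose a coloring in a measurable way.

\begin{example}\label{ex:rotation}
Let $T$ be an irrational rotation of the circle $\mathbb T$ with normalized Lebesgue measure, and join each $x$ to $Tx$. The components are bi-infinite paths. The pair of this graph is $(3,2)$.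

\emph{Two colors do not suffice.} Let $c$ be a measurable coloring with values in $\{0,1\}$, and put $P=\{x:c(x)=0\}$. Then $TP=\mathbb T\setminus P$. So $P$ has measure $1/2$ and $T^2P=P$, which contradicts the ergodicity of the irrational rotation $T^2$.

\emph{Two colors suffice off a small arc.} Let $J$ be a half-open arc of positive length less than a given $\varepsilon>0$. Backward orbits are dense, so for $x\notin J$ there is a least $n(x)\ge1$ with $T^{-n(x)}x\in J$. If $x,Tx\notin J$, then $n(Tx)=n(x)+1$. So the parity of $n$ is a Borel $2$-coloring of the graph off $J$. If $J$ is so short that $J\cap TJ=\emptyset$, then $J$ is independent, and giving it a third color extends this to a Borel $3$-coloring of the whole graph.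

\emph{One color does not suffice approximately.} An independent Borel set $P$ is disjoint from $TP$, so it has measure at most $1/2$.
\end{example}

So the two numbers can differ. How far apart can they be? Suppose that $G$ can be colored with $k$ colors on sets of measure arbitrarily close to $1$. To obtain one coloring almost everywhere, the obvious method takes an increasing sequence of such sets and uses new colors at each step. This gives $\aleph_0$ colors and no better bound. It turns out that nothing better is true in general.

\subsection{Results}

Let
\[
S=\{(1,1),(2,1),(3,1)\}\ \cup\ \{(n,k):2\le k<\aleph_0,\ k\le n\le\aleph_0\}\ \cup\ \{(\aleph_0,\aleph_0),\,(2^{\aleph_0},2^{\aleph_0})\}.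
\]

\begin{theorem}\label{thm:A}
The set of pairs $(\chi_\mu(G),\chi^{ap}_\mu(G))$, where $G$ ranges over the acyclic Borel graphs on standard probability spaces $(X,\mu)$, is exactly $S$. Every pair in $S$ is realized by a locally countable acyclic Borel graph.
\end{theorem}

The pairs $(2,1)$ and $(3,1)$ are caused by null sets, on which $\chi_\mu$ still requires a coloring. The next theorem says which of the pairs with $\chi^{ap}_\mu=1$ survive under natural assumptions; the other pairs always do. Let $E_G$ be the equivalence relation of being in the same component of $G$. The terms \emph{quasi-invariant}, \emph{measure-preserving} and \emph{ergodic} are recalled in Section~\ref{sec:B}.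

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item For locally countable acyclic Borel graphs $G$ whose relation $E_G$ is $\mu$-quasi-invariant, the set of pairs $(\chi_\mu(G),\chi^{ap}_\mu(G))$ is exactly $S\setminus\{(3,1)\}$. The same holds if $E_G$ is required to be $\mu$-preserving.
\item If moreover $\mu$ is required to be nonatomic and $E_G$-ergodic, the set of pairs is exactly $S\setminus\{(1,1),(2,1),(3,1)\}$, both in the quasi-invariant and in the measure-preserving case.
\item The set of pairs $(\chi^{ae}_\mu(G),\chi^{ap}_\mu(G))$ is exactly $S\setminus\{(2,1),(3,1)\}$, both for acyclic Borel graphs and for all Borel graphs.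
\end{enumerate}
\end{theorem}

\subsection{Plan of the proof}

That no pairs outside $S$ occur is a short gluing argument, given in Section~\ref{sec:restrictions} together with the pairs with $\chi^{ap}_\mu=1$. The work lies in realizing the rest, and it splits into two independent tasks.

\emph{Removing cycles} (Section~\ref{sec:lift}). Every locally countable Borel graph $H$ has an acyclic \emph{lift} with the same $\chi^{ae}$ and $\chi^{ap}$. After this, cycles are allowed.

\emph{Separating the two numbers} (Section~\ref{sec:base}). We build a Borel graph $U_k$ that can be colored with $k$ colors on sets of measure arbitrarily close to $1$ but not with finitely many colors almost everywhere. A product with $K_n$ then brings $\chi^{ae}$ down from $\aleph_0$ to any prescribed finite $n\ge k$ and leaves $\chi^{ap}=k$ unchanged. Two further graphs give the pairs with two equal infinite entries.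

\section{Restrictions, and the pairs with $\chi^{ap}_\mu=1$}\label{sec:restrictions}

\begin{lemma}\label{lem:restrict}
Let $G$ be a Borel graph on $(X,\mu)$ with $\chi^{ap}_\mu(G)\le\kappa\le\aleph_0$. There are Borel sets $B_0\subseteq B_1\subseteq\cdots$ with conull union and $\chi_B(G|B_m)\le\kappa$ for all $m$. Hence:
\begin{enumerate}
\item[(i)] $\chi^{ae}_\mu(G)\le\aleph_0$;
\item[(ii)] if $\kappa=1$, there is a conull Borel independent set, so $\chi^{ae}_\mu(G)=1$.
\end{enumerate}
If $G$ is acyclic, then also:
\begin{enumerate}
\item[(iii)] $\chi_\mu(G)\le\aleph_0$;
\item[(iv)] if $\kappa=1$, then $\chi_\mu(G)\le3$.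
\end{enumerate}
\end{lemma}

\begin{proof}
Choose Borel sets $A_n$ with $\mu(X\setminus A_n)<2^{-n}$ and $\chi_B(G|A_n)\le\kappa$, and put $B_m=\bigcap_{n\ge m}A_n$. These sets increase with $m$, $\chi_B(G|B_m)\le\chi_B(G|A_m)\le\kappa$, and $\mu(X\setminus B_m)\le\sum_{n\ge m}2^{-n}=2^{1-m}$. So $B=\bigcup_mB_m$ is conull.

(i) Put $B_{-1}=\emptyset$ and color the sets $B_m\setminus B_{m-1}$, $m\ge0$, with pairwise disjoint countable palettes. This is a Borel coloring of $G|B$ with countably many colors.

(ii) If $\kappa=1$, then $B$ is an increasing union of independent sets, hence independent.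

(iii), (iv) Color $B$ as in (i), respectively with one color, and color the null set $X\setminus B$ with two new colors. The latter is possible because $G|(X\setminus B)$ is acyclic: choose a root in each component and use the parity of the distance to the root. The resulting map on $X$ is $\mu$-measurable, since every function on a null set is.
\end{proof}

\begin{proposition}\label{prop:inS}
If $G$ is an acyclic Borel graph on $(X,\mu)$, then $(\chi_\mu(G),\chi^{ap}_\mu(G))\in S$.
\end{proposition}

\begin{proof}
We have $\chi^{ap}_\mu\le\chi_\mu\le2^{\aleph_0}$. If $\chi^{ap}_\mu=2^{\aleph_0}$, then $\chi_\mu=2^{\aleph_0}$. If $\chi^{ap}_\mu\le\aleph_0$, then $\chi^{ap}_\mu\le\chi_\mu\le\aleph_0$ by Lemma~\ref{lem:restrict}(iii). This settles the case $2\le\chi^{ap}_\mu<\aleph_0$, and it shows that $\chi^{ap}_\mu=\aleph_0$ forces $\chi_\mu=\aleph_0$. If $\chi^{ap}_\mu=1$, then $\chi_\mu\le3$ by Lemma~\ref{lem:restrict}(iv).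
\end{proof}

\begin{remark}
Acyclicity enters only through the coloring of the null set. Without it the pairs are not confined to $S$: take an isolated point of mass $1$ and, next to it, the complete graph on a null copy of $\mathbb R$. Then $\chi^{ap}_\mu=1$, but a coloring is injective on $\mathbb R$, so $\chi_\mu=2^{\aleph_0}$.
\end{remark}

\begin{proposition}\label{prop:ap1}
The pairs $(1,1)$, $(2,1)$ and $(3,1)$ are realized by locally countable acyclic Borel graphs.
\end{proposition}

\begin{proof}
A single vertex has pair $(1,1)$. For $(2,1)$ take three vertices $p,q,r$ with the single edge $qr$ and the point mass at $p$: the set $\{p\}$ is conull, but the edge requires two colors.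

For $(3,1)$ we need a conull independent set whose vertices are joined through the null set in such a way that a $2$-coloring of the whole graph cannot be measurable. We subdivide each edge of the graph of Example~\ref{ex:rotation} by two vertices and give all mass to the old vertices. That is, $X=\mathbb T\times\{0,1,2\}$, $\mu$ is normalized Lebesgue measure on $\mathbb T\times\{0\}$, and the edges are those of the paths
\[
(x,0)\ -\ (x,1)\ -\ (x,2)\ -\ (Tx,0),\qquad x\in\mathbb T .
\]
Since $T$ has no periodic points, all components are bi-infinite paths. The conull set $\mathbb T\times\{0\}$ is independent, so $\chi^{ap}_\mu=1$, and $\chi_\mu\le3$ by Lemma~\ref{lem:restrict}(iv). A $\mu$-measurable coloring $c$ with values in $\{0,1\}$ would alternate along each of the above paths, which have odd length $3$, so $c(Tx,0)\ne c(x,0)$ for all $x$. Then $x\mapsto c(x,0)$ would be a Lebesgue measurable $2$-coloring of the graph of Example~\ref{ex:rotation}, and there is none. So $\chi_\mu=3$.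
\end{proof}

\section{Removing cycles: the acyclic lift}\label{sec:lift}

\subsection{The triangle}\label{subsec:triangle}

We first explain the idea in the smallest case. Let us make the triangle $K_3$, with uniform measure on $[3]$, acyclic while keeping its pair $(3,3)$. Replace each vertex $i$ by a fiber $\{i\}\times Z$, where $(Z,\lambda)$ is a probability space, and put edges only between different fibers. We want
\begin{enumerate}
\item[(a)] no cycles;
\item[(b)] for all $i\ne j$ and all $P,Q\subseteq Z$ of positive measure, an edge between $\{i\}\times P$ and $\{j\}\times Q$.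
\end{enumerate}
Requirement (b) suffices for the chromatic numbers. Indeed, the fibers themselves form a $3$-coloring. Suppose a Borel set $A$ with complement of measure less than $1/3$ had a Borel $2$-coloring. Each fiber meets $A$ in positive measure, so in each fiber one of the colors has positive measure. Two of the three fibers share such a color, and (b) gives an edge between two points of this color.

How can (b) be achieved with countably many edges at each vertex? Joining $(i,z)$ to $(j,\gamma z)$ for one measure-preserving bijection $\gamma$ of $Z$ is not enough: there is no edge between $\{i\}\times P$ and $\{j\}\times(Z\setminus\gamma P)$. But infinitely many maps $\gamma_0,\gamma_1,\dots$ do suffice if $\lambda(\gamma_kP\cap Q)\to\lambda(P)\lambda(Q)$, that is, if they mix. Requirement (a) holds if all the maps used, for all pairs $i<j$ and all $k$, are free generators of a group $\Gamma$ acting freely on $Z$. For then going once around a cycle applies to some $z\in Z$ a word in these generators and their inverses and returns to $z$; the word is trivial, so it is not reduced, and at some place the cycle goes back along the edge by which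 it came.

Nothing here depends on $K_3$ being finite. We carry this out for every graph whose edges can be listed by countably many Borel injections.

\subsection{The construction}

Let $H$ be a Borel graph on $(Y,\nu)$. A \emph{generating family} for $H$ is a sequence of injective Borel maps $f_n:D_n\to Y$ ($n\in\mathbb N$) with Borel domains $D_n\subseteq Y$, possibly empty, such that
\[
y\,H\,y'\iff \text{for some }n,\ f_n(y)=y'\text{ or }f_n(y')=y .
\]
We also say that $H$ is \emph{generated} by the $f_n$. The base graphs of Section~\ref{sec:base} will come with explicit generating families, but every locally countable Borel graph has one. By the Lusin--Novikov theorem \cite[18.10]{K}, $H=\bigcup_i\mathrm{graph}(g_i)$ for countably many Borel maps $g_i$ with Borel domains. The restrictions of $g_i$ to the sets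
\[
\{y\in\mathrm{dom}\,g_i:\ g_i(y)\in\mathrm{dom}\,g_j\ \text{ and }\ g_j(g_i(y))=y\},
\]
for all $i,j$, are injective, and since $H$ is symmetric, they form a generating family.

Let $\Gamma$ be the free group with free basis $\{\gamma_{n,k}:n,k\in\mathbb N\}$, and let it act on $2^\Gamma$ by the shift $(\gamma z)(\delta)=z(\gamma^{-1}\delta)$. Let $\lambda$ be the uniform product measure, which is shift-invariant and nonatomic, and let $Z\subseteq2^\Gamma$ be the invariant Borel set of points with trivial stabilizer. So $\Gamma$ acts freely on $Z$. We need two standard facts.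

\begin{itemize}
\item $\lambda(Z)=1$. Let $\gamma\ne1$. If $\gamma z=z$, then $z(\gamma^{-1}\delta)=z(\delta)$ for all $\delta\in\Gamma$. As $\Gamma$ is infinite, there are $\delta_0,\delta_1,\dots$ such that the two-element sets $\{\delta_i,\gamma^{-1}\delta_i\}$ are pairwise disjoint. The events $z(\gamma^{-1}\delta_i)=z(\delta_i)$ are independent, each of probability $1/2$, so almost surely not all of them hold. There are only countably many $\gamma$.
\item The shift is \emph{mixing}: $\lambda(\gamma P\cap Q)\to\lambda(P)\lambda(Q)$ as $\gamma\to\infty$ (that is, as $\gamma$ leaves every finite subset of $\Gamma$), for all measurable $P,Q$. If $P$ and $Q$ are clopen, they depend on coordinates in finite sets $F$ and $F'$, and $\gamma P$ depends on coordinates in $\gamma F$. This set is disjoint from $F'$ for all but finitely many $\gamma$, and then $\lambda(\gamma P\cap Q)=\lambda(P)\lambda(Q)$. In general, approximate $P$ and $Q$ in measure by clopen sets.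
\end{itemize}

\begin{definition}\label{def:lift}
The \emph{lift} of $H$ (with respect to the generating family $(f_n)$) is the graph $G$ on $X=Y\times Z$ with measure $\mu=\nu\times\lambda$ in which
\[
(y,z)\quad\text{is joined to}\quad (f_n(y),\gamma_{n,k}z)\qquad\text{for all }n,k\in\mathbb N,\ y\in D_n,\ z\in Z ,
\]
and there are no other edges.
\end{definition}

The lift is a countable union of graphs of injective Borel maps and their inverses, so it is Borel and locally countable. If $(y,z)\,G\,(y',z')$, then $y\,H\,y'$; in particular $G$ is irreflexive.

\begin{proposition}\label{prop:lift}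
Let $G$ on $(X,\mu)$ be the lift of $H$ on $(Y,\nu)$.
\begin{enumerate}
\item $G$ is acyclic.
\item If $y\,H\,y'$ and $P,Q\subseteq Z$ are measurable of positive measure, then there is a $G$-edge between $\{y\}\times P$ and $\{y'\}\times Q$.
\item Let $\kappa\le\aleph_0$ and let $A\subseteq X$ be Borel. If $G|A$ has a $\mu$-measurable coloring with $\kappa$ colors, then $\chi_B(H|Y_0)\le\kappa$ for some Borel $Y_0\subseteq Y$ with $\nu(Y\setminus Y_0)\le\mu(X\setminus A)$.
\item $\chi^{ap}_\mu(G)=\chi^{ap}_\nu(H)$ and $\chi^{ae}_\nu(H)=\chi^{ae}_\mu(G)\le\chi_\mu(G)\le\chi_B(H)$.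
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Suppose that distinct vertices $x_0,\dots,x_{m-1}$, $m\ge3$, form a cycle in this order. Put $x_m=x_0$ and $x_i=(y_i,z_i)$. For each $i<m$ choose a basis element $\gamma_{n_i,k_i}$ and a sign $\varepsilon_i$ witnessing the edge $x_ix_{i+1}$:
\begin{itemize}
\item if $\varepsilon_i=1$, then $y_{i+1}=f_{n_i}(y_i)$ and $z_{i+1}=\gamma_{n_i,k_i}z_i$;
\item if $\varepsilon_i=-1$, then $y_i=f_{n_i}(y_{i+1})$ and $z_i=\gamma_{n_i,k_i}z_{i+1}$.
\end{itemize}
In both cases $z_{i+1}=\gamma_{n_i,k_i}^{\varepsilon_i}z_i$. Hence the word $\gamma_{n_{m-1},k_{m-1}}^{\varepsilon_{m-1}}\cdots\gamma_{n_0,k_0}^{\varepsilon_0}$ fixes $z_0$. Since $\Gamma$ acts freely on $Z$, this nonempty word is trivial in $\Gamma$, so it is not reduced: for some $i\le m-2$ we have $(n_{i+1},k_{i+1})=(n_i,k_i)$ and $\varepsilon_{i+1}=-\varepsilon_i$. Then $z_{i+2}=z_i$. If $\varepsilon_i=1$, then $f_{n_i}(y_i)=y_{i+1}=f_{n_i}(y_{i+2})$, so $y_i=y_{i+2}$ because $f_{n_i}$ is injective. If $\varepsilon_i=-1$, then $y_i=f_{n_i}(y_{i+1})=y_{i+2}$. So $x_{i+2}=x_i$. This is impossible, because $i$ and $i+2$ are not congruent modulo $m\ge3$.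

(2) Exchanging the two sides if necessary, we may assume $y'=f_n(y)$. The elements $\gamma_{n,0},\gamma_{n,1},\dots$ are distinct, so they tend to infinity in $\Gamma$, and $\lambda(\gamma_{n,k}P\cap Q)\to\lambda(P)\lambda(Q)>0$ as $k\to\infty$. So there are $k$ and $z\in P$ with $\gamma_{n,k}z\in Q$, and $(y,z)\,G\,(y',\gamma_{n,k}z)$.

(3) The idea is to give $y$ a color that has positive measure in the fiber over $y$. Let $c$ be the coloring, with values in a set of $\kappa$ natural numbers. Take a Borel set $A'\subseteq A$ with $\mu(A\setminus A')=0$ on which $c$ is Borel, and write $A'_y=\{z:(y,z)\in A'\}$. The measure of the sections of a Borel set is a Borel function \cite[17.25]{K}, so $Y_0=\{y:\lambda(A'_y)>0\}$ is Borel. By Fubini's theorem $\mu(A')\le\nu(Y_0)$, so $\nu(Y\setminus Y_0)\le\mu(X\setminus A')=\mu(X\setminus A)$. For $y\in Y_0$ let $d(y)$ be the least color $i$ such that $\{z\in A'_y:c(y,z)=i\}$ has positive measure. Such an $i$ exists because there are countably many colors, and $d$ is Borel. If $y,y'\in Y_0$, $y\,H\,y'$ and $d(y)=d(y')=i$, then (2), applied to $\{z\in A'_y:c(y,z)=i\}$ and $\{z\in A'_{y'}:c(y',z)=i\}$, yields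 an edge of $G|A$ both of whose ends have color $i$, a contradiction. So $d$ is a Borel coloring of $H|Y_0$ with at most $\kappa$ colors.

(4) The projection $(y,z)\mapsto y$ maps $G$-edges to $H$-edges, so $\chi_B(G|(Y_0\times Z))\le\chi_B(H|Y_0)$ for every Borel $Y_0\subseteq Y$. Taking for $Y_0$ a set of measure close to $1$, a conull set, or $Y$ itself, we get $\chi^{ap}_\mu(G)\le\chi^{ap}_\nu(H)$, $\chi^{ae}_\mu(G)\le\chi^{ae}_\nu(H)$ and $\chi_\mu(G)\le\chi_B(G)\le\chi_B(H)$. The inequality $\chi^{ap}_\nu(H)\le\chi^{ap}_\mu(G)$ is trivial if the right side is $2^{\aleph_0}$. Otherwise let $\kappa=\chi^{ap}_\mu(G)\le\aleph_0$; for each $\varepsilon>0$ apply (3) to a Borel set $A$ with $\mu(X\setminus A)<\varepsilon$ and $\chi_B(G|A)\le\kappa$. The inequality $\chi^{ae}_\nu(H)\le\chi^{ae}_\mu(G)$ follows in the same way from (3) for conull $A$. The remaining inequality is in \eqref{eq:chain}.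
\end{proof}

\begin{remark}
The injectivity of the $f_n$ is needed in (1). If $f_n(y)=f_n(y')=v$ with $y\ne y'$, then $(y,z)$, $(v,\gamma_{n,0}z)$, $(y',z)$, $(v,\gamma_{n,1}z)$ would form a cycle of length $4$.
\end{remark}

\begin{corollary}\label{cor:lift}
If $\chi^{ae}_\nu(H)=\chi_B(H)$, then the lift $G$ of $H$ is a locally countable acyclic Borel graph with
\[
\chi_\mu(G)=\chi^{ae}_\mu(G)=\chi_B(H)\qquad\text{and}\qquad\chi^{ap}_\mu(G)=\chi^{ap}_\nu(H).
\]
\end{corollary}

\section{Separating the two numbers: base graphs}\label{sec:base}

By Corollary~\ref{cor:lift} it remains to find, for every $(n,k)\in S$ with $k\ge2$, a Borel graph $H$ with a generating family and with $\chi^{ae}=\chi_B=n$ and $\chi^{ap}=k$. With Theorem~\ref{thm:B} in view, we choose generating families that consist of measure-preserving maps: an injective Borel map $f:D\to Y$ with $D\subseteq Y$ Borel is \emph{$\nu$-preserving} if $\nu(f(B))=\nu(B)$ for every Borel $B\subseteq D$.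

In all cases but the last, approximate chromatic numbers will be bounded below by cliques that no set of nearly full measure can avoid.

\begin{lemma}\label{lem:clique}
Let $H$ be a Borel graph on $(Y,\nu)$, let $(Q,\rho)$ be a standard probability space, and let $p_1,\dots,p_r:Q\to Y$ be Borel maps such that $p_1(q),\dots,p_r(q)$ are pairwise adjacent for every $q\in Q$. If for some $M<\infty$ we have $\rho(p_i^{-1}(B))\le M\nu(B)$ for all Borel $B\subseteq Y$ and all $i$, then $\chi^{ap}_\nu(H)\ge r$.
\end{lemma}

\begin{proof}
Taking $B=Y$ we see that $M\ge1$. Let $Y_0$ be Borel with $\nu(Y\setminus Y_0)<1/(rM)$. The set of $q$ such that $p_i(q)\notin Y_0$ for some $i$ has measure at most $rM\,\nu(Y\setminus Y_0)<1$. So $Y_0$ contains a clique of size $r$, and $\chi_B(H|Y_0)\ge r$.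
\end{proof}

\subsection{Levels}

We look for a graph that has a $k$-coloring on each of an increasing sequence of sets exhausting the space, but in such a way that these colorings cannot be combined into one. So let the space consist of levels $a=0,1,2,\dots$, and let a vertex of level $a$ carry a sequence of colors, indexed by the integers $j\ge a$. The edges will be chosen such that, for each $m$, the $m$-th entry is a coloring of the levels $\le m$; it is not defined on later levels.

Fix $2\le k<\aleph_0$, let $\mathbb Z_k=\mathbb Z/k\mathbb Z$ and $[a,\infty)=\{j\in\mathbb N:j\ge a\}$, $[a,b)=\{j\in\mathbb N:a\le j<b\}$. Put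
\[
Y_k=\bigsqcup_{a\in\mathbb N}\{a\}\times\mathbb Z_k^{[a,\infty)} .
\]
Let $\nu_a$ be the uniform product measure on $\mathbb Z_k^{[a,\infty)}$, and let $\nu$ be the measure on $Y_k$ that gives level $a$ the measure $w_a\nu_a$, where $w_a=(k-1)k^{-a-1}$; then $\sum_aw_a=1$. For $w\in\mathbb Z_k^{[b,\infty)}$ and $t\in\mathbb Z_k$ let $w+t$ be the sequence with $t$ added to every entry. For $a\le b$, $s\in\mathbb Z_k^{[a,b)}$ and $t\in\mathbb Z_k$ consider the injective map
\[
\theta^{a,b}_{s,t}:\ (a,s^\frown w)\mapsto(b,w+t),\qquad w\in\mathbb Z_k^{[b,\infty)} .
\]
Its domain is a cylinder of measure $w_ak^{-(b-a)}=w_b$, and its range is all of level $b$, of measure $w_b$. In terms of $w$, the measure is $w_b\nu_b$ on both sides, and $\nu_b$ is invariant under $w\mapsto w+t$. So $\theta^{a,b}_{s,t}$ is $\nu$-preserving; the weights $w_a$ were chosen for this.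

We use Kolmogorov's $0$--$1$ law in the following form: a measurable set in a countable product of probability spaces that is invariant under changing finitely many coordinates has measure $0$ or $1$. It gives the following statement, in which positive measure grows to full measure when initial segments are forgotten.

\begin{lemma}\label{lem:tail}
Let $A\subseteq\mathbb Z_k^{[a,\infty)}$ be Borel with $\nu_a(A)>0$. For $b\ge a$ let $\tau_b(A)$ be the set of all $w\in\mathbb Z_k^{[b,\infty)}$ such that $s^\frown w\in A$ for some $s\in\mathbb Z_k^{[a,b)}$. Then $\tau_b(A)$ is Borel, and $\nu_b(\tau_b(A))\to1$ as $b\to\infty$.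
\end{lemma}

\begin{proof}
$\tau_b(A)$ is a finite union, over $s$, of Borel sets. Let $T_b=\{y\in\mathbb Z_k^{[a,\infty)}:y|[b,\infty)\in\tau_b(A)\}$ be the set of sequences that agree on $[b,\infty)$ with an element of $A$. Then $\nu_a(T_b)=\nu_b(\tau_b(A))$. The sets $T_b$ increase with $b$ and contain $A$, and their union is invariant under finite changes. By the $0$--$1$ law this union has measure $1$, so $\nu_a(T_b)\to1$.
\end{proof}

\subsection{The graph $U_k$: approximately $k$ colors, but not finitely many}

On $Y_k$ put
\[
(a,y)\;U_k\;(b,y')\iff\text{for some }t\in\mathbb Z_k\setminus\{0\}:\ y'(j)=y(j)+t\ \text{ for all }j\ge\max(a,b).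
\]
This is a symmetric irreflexive Borel relation, generated by the maps $\theta^{a,b}_{s,t}$ with $a\le b$ and $t\ne0$.

\emph{Why two colors do not suffice for $U_2$.} Suppose that a conull Borel set has a Borel coloring with two colors, red and blue, that red has positive measure in level $a$, and that blue has positive measure in level $a'$. By Lemma~\ref{lem:tail}, if $b$ is large, then most $w\in\mathbb Z_2^{[b,\infty)}$ are tails of red points of level $a$, and most are tails of blue points of level $a'$. So there is a $w$ that is both and for which $(b,w+1)$ is colored. But $(b,w+1)$ is adjacent to a red and to a blue vertex, and no color is left for it. The same works with any finite number of colors; colors that are null in every level can be ignored.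

\begin{proposition}\label{prop:nofinite}
If $Y_0\subseteq Y_k$ is Borel and conull, then $U_k|Y_0$ has no Borel coloring with finitely many colors.
\end{proposition}

\begin{proof}
Let $c:Y_0\to[r]$ be a Borel coloring, and let $A_{a,i}$ be the set of $y\in\mathbb Z_k^{[a,\infty)}$ with $(a,y)\in Y_0$ and $c(a,y)=i$. Let $I\subseteq[r]$ be the set of those $i$ for which $\nu_a(A_{a,i})>0$ for some $a$, and for $i\in I$ fix such an $a=a_i$. Since $I$ is finite, Lemma~\ref{lem:tail} yields some $b$, larger than all $a_i$, with
\[
\sum_{i\in I}\bigl(1-\nu_b(\tau_b(A_{a_i,i}))\bigr)<1 .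
\]
So $W=\bigcap_{i\in I}\tau_b(A_{a_i,i})$ has positive measure, and so has $W+1$. Since $Y_0$ is conull and the sets $A_{b,i}$ with $i\notin I$ are null, almost every point of $\mathbb Z_k^{[b,\infty)}$ lies in $A_{b,i}$ for some $i\in I$. Hence there are $w\in W$ and $i\in I$ with $w+1\in A_{b,i}$. As $w\in\tau_b(A_{a_i,i})$, there is $s$ with $s^\frown w\in A_{a_i,i}$. The vertices $(a_i,s^\frown w)$ and $(b,w+1)$ of $Y_0$ are adjacent and both have color $i$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:U}
$\chi_B(U_k)=\chi^{ae}_\nu(U_k)=\aleph_0$ and $\chi^{ap}_\nu(U_k)=k$.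
\end{proposition}

\begin{proof}
If $(a,y)$ and $(a,y')$ are adjacent, then $y(a)\ne y'(a)$. So $(a,y)\mapsto(a,y(a))$ is a Borel coloring with countably many colors, and the first statement follows from Proposition~\ref{prop:nofinite}.

On the levels $a\le m$ the map $(a,y)\mapsto y(m)$ is defined, and it is a coloring: for adjacent $(a,y)$ and $(b,y')$ with $a,b\le m$ we have $y'(m)=y(m)+t$ with $t\ne0$. The measure of the union of these levels tends to $1$ as $m\to\infty$, so $\chi^{ap}_\nu(U_k)\le k$.

For the lower bound apply Lemma~\ref{lem:clique} with $Q=\mathbb Z_k^{\mathbb N}$, $\rho=\nu_0$ and the $k$ maps $p_t(y)=(0,y+t)$, $t\in\mathbb Z_k$. For fixed $y$ the points $(0,y+t)$ are pairwise adjacent, and $\nu_0(p_t^{-1}(B))\le\nu(B)/w_0$ since $\nu_0$ is invariant under $y\mapsto y+t$.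
\end{proof}

\subsection{The product $U_k\times K_n$: almost everywhere exactly $n$ colors}

Let $2\le k\le n<\aleph_0$. Now we want to lower $\chi_B$ and $\chi^{ae}$ to $n$. On $Y_k\times[n]$ with the product of $\nu$ and the uniform measure, join $(u,i)$ to $(u',j)$ iff $u\,U_k\,u'$ and $i\ne j$. This graph $U_k\times K_n$ is generated by the maps
\[
(u,i)\mapsto(\theta^{a,b}_{s,t}(u),j),\qquad u\in\mathrm{dom}\,\theta^{a,b}_{s,t},
\]
one for each choice of $a\le b$, $s\in\mathbb Z_k^{[a,b)}$, $t\ne0$ and $i\ne j$ in $[n]$; they are injective and measure-preserving. Both projections map edges to edges, so colorings of either factor can be used; this gives the upper bounds. The point is that no colors are saved by mixing the two factors.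

\begin{proposition}\label{prop:product}
For $U_k\times K_n$ we have $\chi_B=\chi^{ae}=n$ and $\chi^{ap}=k$.
\end{proposition}

\begin{proof}
The map $(u,i)\mapsto i$ is an $n$-coloring. Suppose that $c:Y_0\to[n-1]$ is a Borel coloring of the restriction to a conull Borel set $Y_0$. The set $Y_0'=\{u:(u,i)\in Y_0\text{ for all }i\in[n]\}$ is Borel and conull. Consider the Borel map
\[
\varphi:Y_0'\to[n-1]^n,\qquad\varphi(u)=(c(u,1),\dots,c(u,n)).
\]
It has finitely many values, so by Proposition~\ref{prop:nofinite} it is not a coloring of $U_k|Y_0'$: there are $u\,U_k\,u'$ in $Y_0'$ with $\varphi(u)=\varphi(u')$. By the pigeonhole principle $c(u,i)=c(u,j)$ for some $i\ne j$. Then $c(u,i)=c(u,j)=c(u',j)$, although $(u,i)$ and $(u',j)$ are adjacent. This contradiction shows $\chi^{ae}\ge n$, so $\chi^{ae}=\chi_B=n$.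

On the points $(a,y,i)$ with $a\le m$, the map $(a,y,i)\mapsto y(m)$ is a $k$-coloring, as in Proposition~\ref{prop:U}. So $\chi^{ap}\le k$. For the lower bound identify $\mathbb Z_k$ with $\{0,\dots,k-1\}$ and apply Lemma~\ref{lem:clique} with $(Q,\rho)=(\mathbb Z_k^{\mathbb N},\nu_0)$ and the maps $p_t(y)=(0,y+t,t+1)$, $0\le t<k$. They are defined since $k\le n$; their values at a given $y$ are pairwise adjacent; and one may take $M=n/w_0$, since $\{0\}\times\mathbb Z_k^{\mathbb N}\times\{t+1\}$ carries $\nu_0$ multiplied by $w_0/n$.
\end{proof}

\subsection{The graph $L$: countably many colors, even approximately}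

The complete graph on $\mathbb N$, where $a$ has mass $2^{-a-1}$, satisfies $\chi_B=\chi^{ae}=\chi^{ap}=\aleph_0$, because sets of large measure contain the clique $\{0,\dots,r-1\}$. It would suffice for Theorem~\ref{thm:A}, but its connectedness relation does not preserve this measure, since the points have different masses. We therefore spread the mass of the point $a$ over level $a$ of $Y_2$, which has the same mass $w_a=2^{-a-1}$, and put on $Y_2$
\[
(a,y)\;L\;(b,y')\iff a\ne b\ \text{ and }\ y(j)=y'(j)\ \text{ for all }j\ge\max(a,b).
\]
This Borel graph is generated by the $\nu$-preserving maps $\theta^{a,b}_{s,0}$ with $a<b$ and $s\in\mathbb Z_2^{[a,b)}$.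

\begin{proposition}\label{prop:L}
$\chi_B(L)=\chi^{ae}_\nu(L)=\chi^{ap}_\nu(L)=\aleph_0$.
\end{proposition}

\begin{proof}
The map $(a,y)\mapsto a$ is a coloring, so $\chi_B(L)\le\aleph_0$. Given $r\ge1$, apply Lemma~\ref{lem:clique} with $(Q,\rho)=(\mathbb Z_2^{\mathbb N},\nu_0)$ and the $r$ maps $p_a(y)=(a,y|[a,\infty))$, $0\le a<r$. For fixed $y$ these points are pairwise adjacent. The restriction $y\mapsto y|[a,\infty)$ maps $\nu_0$ to $\nu_a$, and level $a$ carries $2^{-a-1}\nu_a$; so one may take $M=2^r$. Hence $\chi^{ap}_\nu(L)\ge r$ for every $r$, and the claim follows from \eqref{eq:chain}.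
\end{proof}

\subsection{The cube $C$: uncountably many colors, even approximately}

On $2^{\mathbb N}$ with the uniform product measure $\nu$, let $C$ join two points iff they differ in exactly one coordinate. It is generated by the coordinate flips, which are $\nu$-preserving.

\begin{proposition}\label{prop:C}
If $Y_0\subseteq2^{\mathbb N}$ is Borel and $\nu(Y_0)>0$, then $C|Y_0$ has no Borel coloring with countably many colors. So $\chi_B(C)=\chi^{ae}_\nu(C)=\chi^{ap}_\nu(C)=2^{\aleph_0}$.
\end{proposition}

\begin{proof}
Otherwise one of the color classes is an independent Borel set $P$ with $\nu(P)>0$. By the Lebesgue density theorem there are $m$ and $s\in2^m$ with $\nu(P\cap N_s)>\frac12\nu(N_s)$, where $N_s$ is the set of $y$ that extend $s$. The flip of coordinate $m$ preserves $N_s$ and $\nu$. So $P\cap N_s$ and its image under the flip, both subsets of $N_s$ of measure more than $\frac12\nu(N_s)$, meet. This gives an edge inside $P$, a contradiction. The second statement follows, since every set of measure greater than $1-\varepsilon$ with $0<\varepsilon<1$ has positive measure.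
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

By Proposition~\ref{prop:inS} all pairs lie in $S$. By Proposition~\ref{prop:ap1} the pairs with second entry $1$ occur. For the others, each of the base graphs satisfies $\chi^{ae}=\chi_B$, so Corollary~\ref{cor:lift} applies, and the lifts are locally countable acyclic Borel graphs with the following pairs:
\begin{itemize}
\item the lift of $U_k\times K_n$ has the pair $(n,k)$, for $2\le k\le n<\aleph_0$ (Proposition~\ref{prop:product});
\item the lift of $U_k$ has the pair $(\aleph_0,k)$, for $2\le k<\aleph_0$ (Proposition~\ref{prop:U});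
\item the lift of $L$ has the pair $(\aleph_0,\aleph_0)$ (Proposition~\ref{prop:L});
\item the lift of $C$ has the pair $(2^{\aleph_0},2^{\aleph_0})$ (Proposition~\ref{prop:C}).
\end{itemize}
These are all the pairs of $S$ with second entry at least $2$. \qed

\section{Invariant measures, ergodicity, and null sets}\label{sec:B}

For Theorem~\ref{thm:B} no new graphs are needed. We check that the lifts of Section~\ref{sec:A} are measure-preserving and ergodic, and then treat the pairs with $\chi^{ap}_\mu=1$.

\subsection{Terminology}

Let $G$ be a locally countable Borel graph on $(X,\mu)$, with a generating family. The finite compositions of the generating maps and their inverses, including the identity, form a countable family of injective Borel maps $\varphi_i$ with Borel domains, and $x\,E_G\,x'$ iff $x'=\varphi_i(x)$ for some $i$. So for a Borel set $N$ the \emph{saturation} $[N]$, the union of the components that meet $N$, is $\bigcup_i\varphi_i(N\cap\mathrm{dom}\,\varphi_i)$; it is Borel, because injective Borel images of Borel sets are Borel.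

The relation $E_G$ is \emph{$\mu$-preserving} if every injective Borel map $f:D\to X$ with $D\subseteq X$ Borel and $f(x)\,E_G\,x$ for all $x\in D$ is $\mu$-preserving. It is \emph{$\mu$-quasi-invariant} if $[N]$ is null for every null Borel set $N$. The formula for $[N]$ shows that a $\mu$-preserving $E_G$ is $\mu$-quasi-invariant. If $G$ is generated by $\mu$-preserving maps, then $E_G$ is $\mu$-preserving: the $\varphi_i$ are then $\mu$-preserving, and the domain of $f$ as above is a countable union of disjoint Borel sets on each of which $f$ agrees with some $\varphi_i$.

The measure $\mu$ is \emph{$E_G$-ergodic} if every Borel $E_G$-invariant set (a union of components) is null or conull. It is \emph{nonatomic} if points are null; then there are Borel sets of every measure in $[0,1]$.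

\subsection{Lifts of ergodic measure-preserving graphs}

\begin{proposition}\label{prop:lifterg}
Let $G$ on $(X,\mu)$ be the lift of $H$ on $(Y,\nu)$ with respect to a generating family of $\nu$-preserving maps. Then $E_G$ is $\mu$-preserving and $\mu$ is nonatomic. If $H$ has no isolated vertices and $\nu$ is $E_H$-ergodic, then $\mu$ is $E_G$-ergodic.
\end{proposition}

\begin{proof}
The maps $(y,z)\mapsto(f_n(y),\gamma_{n,k}z)$ on $D_n\times Z$ preserve $\mu=\nu\times\lambda$ and generate $G$, so $E_G$ is $\mu$-preserving. Since $\lambda$ is nonatomic, so is $\mu$.

Let $A\subseteq X$ be Borel and $E_G$-invariant, and let $a(y)=\lambda(A_y)$, where $A_y=\{z:(y,z)\in A\}$; this is a Borel function on $Y$. There are no edges between $A$ and $X\setminus A$. So if $y\,H\,y'$, then Proposition~\ref{prop:lift}(2), applied to $A_y$ and $Z\setminus A_{y'}$ and to $Z\setminus A_y$ and $A_{y'}$, gives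
\[
a(y)(1-a(y'))=0=(1-a(y))\,a(y') .
\]
Hence $a(y)=a(y)a(y')=a(y')$, and this number is $0$ or $1$. Since every vertex has a neighbor, $a$ takes only the values $0$ and $1$ and is constant on $E_H$-classes. By ergodicity of $\nu$ it is almost everywhere constant, so $\mu(A)\in\{0,1\}$.
\end{proof}

\begin{lemma}\label{lem:baseerg}
The graphs $U_k$, $U_k\times K_n$, $L$ and $C$ of Section~\ref{sec:base} have no isolated vertices and are generated by measure-preserving maps, and their measures are ergodic for the connectedness relations.
\end{lemma}

\begin{proof}
The first statement is clear from the definitions (recall $k,n\ge2$), and the second was noted with each graph. For ergodicity, let $P$ be a Borel set invariant under the connectedness relation.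

For $C$, this relation is equality up to finite changes, so the $0$--$1$ law applies.

Consider now $U_k\times K_n$, and call $\{a\}\times\mathbb Z_k^{[a,\infty)}\times\{i\}$ the piece $(a,i)$. If $y,y'\in\mathbb Z_k^{[a,\infty)}$ agree on $[b,\infty)$, where $b>a$, and $j\ne i$, then $(a,y,i)$ and $(a,y',i)$ are both adjacent to $(b,\,y|[b,\infty)+1,\,j)$. So the intersection of $P$ with the piece $(a,i)$ is invariant under finite changes of $y$, and by the $0$--$1$ law $P$ is null or conull in each piece. Next, if $i\ne j$ and $a\le b$, then a generating map carries a cylinder of positive measure in the piece $(a,i)$ onto the piece $(b,j)$, preserving the measure and moving each point within its component. So $P$ is conull in the piece $(a,i)$ iff it is conull in the piece $(b,j)$; call two such pieces linked, in either order. Two pieces $(a,i)$ and $(a',i')$ with $i\ne i'$ are linked, and two pieces $(a,i)$ and $(a',i)$ are both linked to $(b,j)$ for any $b\ge a,a'$ and $j\ne i$. So $P$ is null in all pieces or conull in all pieces.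

For $U_k$ and $L$ the pieces are the levels. If $y,y'\in\mathbb Z_k^{[a,\infty)}$ agree on $[b,\infty)$, where $b>a$ (and $k=2$ for $L$), then $(a,y)$ and $(a,y')$ have the common neighbor $(b,\,y|[b,\infty)+1)$ in $U_k$, and $(b,\,y|[b,\infty))$ in $L$. So $P$ is null or conull in each level. For $a<b$ the generating map $\theta^{a,b}_{s,1}$, respectively $\theta^{a,b}_{s,0}$, carries a cylinder of level $a$ onto level $b$. So $P$ is null in all levels or conull in all levels.
\end{proof}

\begin{corollary}\label{cor:realize}
Every pair in $S\setminus\{(1,1),(2,1),(3,1)\}$ equals both $(\chi_\mu(G),\chi^{ap}_\mu(G))$ and $(\chi^{ae}_\mu(G),\chi^{ap}_\mu(G))$ for some locally countable acyclic Borel graph $G$ such that $E_G$ is $\mu$-preserving and $\mu$ is nonatomic and $E_G$-ergodic.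
\end{corollary}

\begin{proof}
Take the lifts of Section~\ref{sec:A}, formed with the measure-preserving generating families of Section~\ref{sec:base}, and combine Corollary~\ref{cor:lift}, Proposition~\ref{prop:lifterg} and Lemma~\ref{lem:baseerg}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

Recall that a $\mu$-preserving $E_G$ is $\mu$-quasi-invariant. So in (1) and (2) it suffices to realize pairs with $\mu$-preserving $E_G$ and to exclude pairs for $\mu$-quasi-invariant $E_G$.

(1) The examples of Proposition~\ref{prop:ap1} for $(1,1)$ and $(2,1)$ have $\mu$-preserving $E_G$: in the first there is nothing to move, and in the second only the two null vertices $q,r$ can be moved, and only to each other. With Corollary~\ref{cor:realize}, all pairs in $S\setminus\{(3,1)\}$ occur with $\mu$-preserving $E_G$.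

Conversely, let $G$ be locally countable and acyclic, let $E_G$ be $\mu$-quasi-invariant, and let $\chi^{ap}_\mu(G)=1$. By Lemma~\ref{lem:restrict}(ii) there is a conull Borel independent set $A$. Let $N=X\setminus A$. The saturation $[N]$ is Borel by local countability and null by quasi-invariance. The set $X\setminus[N]$ is invariant and contained in $A$, hence independent. Color it with $0$, and color the null set $[N]$ with an arbitrary $2$-coloring of $G|[N]$ with values in $\{0,1\}$, which exists since $G$ is acyclic. There are no edges between the two sets, so the color $0$ can be used in both, and $\chi_\mu(G)\le2$. Thus $(3,1)$ does not occur, and by Theorem~\ref{thm:A} nothing outside $S$ does. (In the example for $(3,1)$ the hypothesis fails: the null set $\mathbb T\times\{1,2\}$ meets every component.)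

(2) The pairs in $S\setminus\{(1,1),(2,1),(3,1)\}$ occur by Corollary~\ref{cor:realize}. Conversely, let $G$ be as in (1) with $E_G$ quasi-invariant and $\mu$ nonatomic and $E_G$-ergodic, and suppose $\chi^{ap}_\mu(G)=1$. With $N$ as in (1), the set $X\setminus[N]$ is conull, invariant and independent, so it consists of isolated vertices. Hence each of its Borel subsets is $E_G$-invariant. Since $\mu$ is nonatomic, one of them has measure $1/2$, contradicting ergodicity. So $\chi^{ap}_\mu(G)\ge2$, and the other restrictions come from Theorem~\ref{thm:A}.

(3) Let $G$ be any Borel graph. By \eqref{eq:chain}, $\chi^{ap}_\mu\le\chi^{ae}_\mu\le2^{\aleph_0}$. By Lemma~\ref{lem:restrict}(i),(ii), which do not require acyclicity, $\chi^{ap}_\mu\le\aleph_0$ implies $\chi^{ae}_\mu\le\aleph_0$, and $\chi^{ap}_\mu=1$ implies $\chi^{ae}_\mu=1$. So the pair $(\chi^{ae}_\mu(G),\chi^{ap}_\mu(G))$ lies in $S\setminus\{(2,1),(3,1)\}$. Conversely, a single vertex realizes $(1,1)$, and the remaining pairs are realized by acyclic graphs by Corollary~\ref{cor:realize}. \qed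

\begin{thebibliography}{9}
\bibitem{K} A. S. Kechris, \emph{Classical Descriptive Set Theory}.
\bibitem{KM} Alexander S. Kechris and Andrew S. Marks, \url{https://pma.caltech.edu/documents/5616/combinatorics20book.pdf}.
\end{thebibliography}

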